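# Periodic measurable functions with $L_q$ differences, and $N$-sets

## 1. Difference functions, the classes $\mathfrak H(\mathcal F,\mathcal G)$, and $N$-sets

We work on the circle group $\mathbb T=\mathbb R/\mathbb Z$. Lebesgue measure is $|\cdot|$, with $|\mathbb T|=1$. All functions are real and measurable unless we say otherwise, and $L_0$ is the class of all measurable $f:\mathbb T\to\mathbb R$. We write $e(t)=e^{2\pi it}$ and
$$s_n(x)=|\sin(\pi nx)|,\qquad n\ge1 .$$
Three inequalities are used constantly:
$$s_n(x\pm y)\le s_n(x)+s_n(y),\qquad s_{ln}\le l\,s_n,\qquad s_n^2\le s_n. \tag{1}$$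
The first follows from the addition formula for the sine, the second from the first by induction, and the third from $0\le s_n\le1$.

**Definition (the classes $L_p$).** For $0<p<\infty$, $L_p$ is the class of $f\in L_0$ with $\|f\|_p=\left(\int_{\mathbb T}|f|^p\right)^{1/p}<\infty$. $L_\infty$ is the class of essentially bounded functions, with $\|f\|_\infty$ the essential supremum of $|f|$.

Since $|\mathbb T|=1$, Hölder gives $L_q\subset L_p$ for $p<q$. For $q<1$ the quantity $\|\cdot\|_q$ is not a norm, but $|a+b|^q\le|a|^q+|b|^q$ shows that $L_q$ is still a vector space. *Example.* Let $f(x)=x^{-a}$ for $x\in(0,1)$, with $a>0$ (and $f(0)=0$). Then $f\in L_p$ exactly when $ap<1$.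

**Definition (the classes $L_\varphi$).** For nondecreasing $\varphi:[0,\infty)\to[0,\infty)$ with $\varphi(0)=0$, put $L_\varphi=\{f\in L_0:\int\varphi(|f|)<\infty\}$.

*Example.* $\varphi(t)=t^p$ gives $L_p$. For $q\ge1$ the function $\varphi(t)=t^q/(1+\log(1+t))$ is nondecreasing: the sign of its derivative for $t>0$ is that of $q(1+\log(1+t))-\frac{t}{1+t}>0$. It satisfies $\varphi(t)=o(t^q)$, and $t^p\le\varphi(t)$ for large $t$ if $p<q$. So this $L_\varphi$ lies inside every $L_p$ with $p<q$.

**Definition (difference functions and $\mathfrak H$).** For $h\in\mathbb T$ let $\Delta_hf(x)=f(x+h)-f(x)$. For classes of functions $\mathcal F\supset\mathcal G$ let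
$$\mathfrak H(\mathcal F,\mathcal G)=\left\{H\subset\mathbb T:(\exists f\in\mathcal F\setminus\mathcal G)(\forall h\in H)\ \Delta_hf\in\mathcal G\right\}.$$

So $H\in\mathfrak H(\mathcal F,\mathcal G)$ means that some $f$ in $\mathcal F$ is not in $\mathcal G$, although all its differences with steps in $H$ are. *Example.* Let $p<q$ and $f(x)=x^{-a}$ with $\frac1q\le a<\frac1p$. Then $f\in L_p\setminus L_q$. If $h\ne0$, then near $x=0^+$ the function $f(x+h)$ is bounded while $f(x)$ is not $q$-integrable, so $\Delta_hf\notin L_q$. This $f$ shows that $\{0\}\in\mathfrak H(L_p,L_q)$, and it witnesses nothing larger.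

Changing $f$ on a null set changes each $\Delta_hf$ only on a null set and affects nothing below. We may therefore take our functions to be Borel, so that $(x,h)\mapsto f(x+h)$ is Borel and Fubini's theorem is available.

**Definition ($N$-sets).** A set $H\subset\mathbb T$ is an $N$-set if there is a trigonometric series that converges absolutely at every point of $H$ but not at every point of $\mathbb T$. Equivalently, there are real numbers $a_n\ge0$ $(n\ge1)$ with
$$\sum_na_n=\infty\qquad\text{and}\qquad\sum_na_ns_n(x)<\infty\ \text{ for every }x\in H .$$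
$\mathfrak N$ is the class of all $N$-sets.

We recall the equivalence as a known fact and work only with the second form. A subset of an $N$-set is an $N$-set.

*Examples.*

1. The finite group $\{0,\frac1m,\dots,\frac{m-1}m\}$: take $a_{lm}=1$ for all $l\ge1$ and $a_n=0$ otherwise, since $s_{lm}=0$ there.
2. $\mathbb Q/\mathbb Z$: take $a_n=1$ for $n\in\{1!,2!,3!,\dots\}$ and $0$ otherwise. If $x$ has denominator $b$, then $s_{j!}(x)=0$ for $j\ge b$.
3. The uncountable set $H=\{\sum_{l\ge1}\varepsilon_l2^{-l^2}:\varepsilon_l\in\{0,1\}\}$: take $a_n=1$ for $n=2^{i^2}$, $i\ge1$. Modulo $1$ we have $2^{i^2}x=\sum_{t\ge1}\varepsilon_{i+t}2^{-2it-t^2}\le\sum_{t\ge1}2^{-2i-t}=4^{-i}$, so $s_{2^{i^2}}(x)\le\pi4^{-i}$, which is summable.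

Sets of positive measure are never $N$-sets, by the following lemma.

**Lemma 1.** Let $a_n\ge0$ and $\sum a_n=\infty$. Then $G=\{x:\sum a_ns_n(x)<\infty\}$ is a subgroup of $\mathbb T$. It is a countable union of compact sets and has measure $0$.

*Proof.* $G$ is a subgroup by (1). Let $E_k=\{x:\sum_na_ns_n(x)\le k\}$. This set is closed, since it is the intersection over $N$ of the closed sets $\{\sum_{n\le N}a_ns_n\le k\}$. Also $G=\bigcup_kE_k$. Suppose $|E_k|>0$ for some $k$. Integrating over $E_k$,
$$k\ge\sum_na_n\int_{E_k}s_n\ge\sum_na_n\int_{E_k}\sin^2(\pi nx)\,dx .$$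
Here $\int_{E_k}\sin^2(\pi nx)\,dx=\frac12|E_k|-\frac12\int_{E_k}\cos(2\pi nx)\,dx\to\frac12|E_k|$ by the Riemann–Lebesgue lemma. So for $n\ge n_0$ these integrals are at least $\frac14|E_k|$, and $\sum_{n\ge n_0}a_n<\infty$, a contradiction. Hence every $E_k$ is null, and so is $G$. $\square$

**Definition (median $0$).** $f\in L_0$ has median $0$ if $|\{f\ge0\}|\ge\frac12$ and $|\{f\le0\}|\ge\frac12$.

*Example.* The indicator of $[0,\frac14)$ has median $0$, although its mean is $\frac14$. Every $f\in L_0$ has a median, that is, a real $m$ such that $f-m$ has median $0$: take $m=\inf\{t:|\{f\le t\}|\ge\frac12\}$. We use medians because a function in $L_0$ need not have a mean.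

**Definition (the class $\mathfrak S$).** $\mathfrak S$ is the class of subsets of proper $\sigma$-compact subgroups of $\mathbb T$ ($\sigma$-compact means a countable union of compact sets).

*Example.* Every subset of $\mathbb Q/\mathbb Z$ is in $\mathfrak S$. By Lemma 1, every $N$-set is in $\mathfrak S$: it lies in a null, hence proper, $\sigma$-compact subgroup.

## 2. The conjecture $\mathfrak H(L_p,L_q)=\mathfrak N$ and the theorems

How large can a set of steps $H$ be if some function in $L_p$ has all its $H$-differences in the smaller space $L_q$ without being in $L_q$ itself? The definition of $\mathfrak H(L_p,L_q)$ contains no trigonometric series. Still, the following conjecture, taken from "Periodic $L_p$ Functions With $L_q$ Difference Functions", says that absolutely convergent trigonometric series give the exact answer, and that the answer does not depend on $p$ or $q$.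

**Conjecture.** For any $0<p<q<\infty$, $\mathfrak H(L_p,L_q)=\mathfrak N$.

The task is to prove or disprove it. The conjecture is true, in the following stronger form.

**Theorem 1.** Let $0<q<\infty$.
(a) If $f\in L_0\setminus L_q$, then $\{h:\Delta_hf\in L_q\}$ is an $N$-set.
(b) If $H$ is an $N$-set, there is a single $f\ge0$ with $f\in L_p$ for every $0<p<q$, $f\notin L_q$, and $\Delta_hf\in L_q$ for all $h\in H$. Moreover, given $\varphi$ as in the definition of $L_\varphi$ with $\varphi(t)=o(t^q)$ as $t\to\infty$, one can also achieve $f\in L_\varphi$.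

Consequently $\mathfrak H(\mathcal F,L_q)=\mathfrak N$ for every $\mathcal F$ with $\bigcap_{p<q}L_p\subset\mathcal F\subset L_0$, or with $L_q\cup L_\varphi\subset\mathcal F\subset L_0$ for some such $\varphi$. In particular $\mathfrak H(L_p,L_q)=\mathfrak N$ for all $0<p<q<\infty$.

**Theorem 2.** Let $H\subset\mathbb T$ be nonempty and compact, $0<q<\infty$. Then $H$ is not an $N$-set if and only if there is $C<\infty$ with $\|f\|_q\le C\sup_{h\in H}\|\Delta_hf\|_q$ for all measurable $f$ with median $0$.

**Theorem 3.** If $\bigcap_{p<\infty}L_p\subset\mathcal F\subset L_0$, then $\mathfrak H(\mathcal F,L_\infty)=\mathfrak S$. Moreover $\mathfrak N\subsetneq\mathfrak S$. So the hypothesis $q<\infty$ in Theorem 1 is necessary.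

## 3. Finite groups, the rationals, and the whole circle by hand

**A finite group.** Let $f\in L_p\setminus L_q$ be $\frac1m$-periodic, for instance $f(x)=(mx\bmod1)^{-a}$ with $\frac1q\le a<\frac1p$. Then $\Delta_hf=0$ for $h=\frac im$. So the group of order $m$ is in $\mathfrak H(L_p,L_q)$, and Example 1 shows it is in $\mathfrak N$.

**The rationals.** No single period serves all of $\mathbb Q/\mathbb Z$, so we glue together pieces with different periods. Let $A_j=\{x:(j!\,x\bmod1)<4^{-j}\}$ and $g_j=4^{j/q}\mathbf 1_{A_j}$. Then $g_j$ is $\frac1{j!}$-periodic, $\|g_j\|_q=1$, and $|\{g_j\ne0\}|=4^{-j}$. Put $f=\sup_jj\,g_j$. By Borel–Cantelli almost every $x$ lies in finitely many $A_j$, so $f<\infty$ a.e. (put $f=0$ elsewhere). Then: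

- $f\notin L_q$, because $\|f\|_q\ge\|jg_j\|_q=j$ for all $j$;
- for $p<q$, $\int f^p\le\sum_jj^p\int g_j^p=\sum_jj^p4^{-j(1-p/q)}<\infty$;
- if $h$ has denominator $b$, then $\Delta_hg_j=0$ for $j\ge b$. Since $|\sup u_j-\sup v_j|\le\sup|u_j-v_j|$ for finite suprema, a.e. $|\Delta_hf|\le\sup_{j<b}j|\Delta_hg_j|$, which is bounded.

So $\mathbb Q/\mathbb Z\in\mathfrak H(L_p,L_q)$. The gluing will survive unchanged. For a general $N$-set the exactly periodic $g_j$ must be replaced by functions that are almost invariant under the steps in $H$.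

**The whole circle.** By Lemma 1, $\mathbb T\notin\mathfrak N$, so Theorem 1(a) predicts that $\Delta_hf\in L_q$ for all $h$ forces $f\in L_q$. To check this we use a lemma that will serve again.

**Lemma 2.** Let $f\in L_0$, $0<q\le\infty$, $k>0$. Then $E_k=\{h:\|\Delta_hf\|_q\le k\}$ is closed.

*Proof.* Let $h_i\in E_k$, $h_i\to h$. First, $f(\cdot+h_i)\to f(\cdot+h)$ in measure. Given $\varepsilon>0$, Lusin's theorem gives a continuous $u$ with $|B|<\varepsilon$, where $B=\{|f-u|>\varepsilon\}$. For large $i$ we have $\sup_x|u(x+h_i)-u(x+h)|\le\varepsilon$, and then $|f(x+h_i)-f(x+h)|\le3\varepsilon$ unless $x\in(B-h_i)\cup(B-h)$, a set of measure at most $2\varepsilon$. So $\Delta_{h_i}f\to\Delta_hf$ in measure, and a subsequence converges a.e. If $q<\infty$, Fatou's lemma gives $\|\Delta_hf\|_q\le k$. If $q=\infty$, then outside a countable union of null sets all $|\Delta_{h_i}f|\le k$, and the bound passes to the a.e. limit. $\square$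

Now suppose $\Delta_hf\in L_q$ for all $h\in\mathbb T$, $q<\infty$. Then $\mathbb T=\bigcup_kE_k$ with $E_k$ closed, so by Baire some $E_k$ contains an open interval $I\neq\emptyset$. By Fubini,
$$\int_{\mathbb T}\int_I|f(x+h)-f(x)|^q\,dh\,dx\le|I|\,k^q<\infty .$$
So for almost every $x$ the function $f-f(x)$, hence $f$, is $q$-integrable on $x+I$. Finitely many such translates $x+I$ cover $\mathbb T$, so $f\in L_q$. The steps $h$ were averaged with respect to a measure carried by $E_k$; this will return.

## 4. Parseval when $q=2$, and where it stops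

Take $q=2$ and pretend that $f$ has a Fourier series. Parseval reads
$$\|\Delta_hf\|_2^2=\sum_n|\hat f(n)|^2|e(nh)-1|^2=4\sum_n|\hat f(n)|^2\sin^2(\pi nh). \tag{2}$$
If $f\notin L_2$, then $\sum|\hat f(n)|^2=\infty$, while $\sum|\hat f(n)|^2\sin^2(\pi nh)<\infty$ for each $h$ with $\Delta_hf\in L_2$. Folding $n$ and $-n$ together, this looks like an $N$-set with $a_n=|\hat f(n)|^2+|\hat f(-n)|^2$. It breaks in two places.

*First*, the sines are squared, and the same coefficients need not work without the squares. Let $n_i=8^i\,i!$. There is a point $x$ such that $t_i=n_ix\bmod1$ lies in $[\frac1{4i},\frac1{2i}]$ for every $i$. Indeed, the set where this holds for one $i$ is a union of intervals of length $\frac1{4in_i}$, one in each period $\frac1{n_i}$. Since $\frac2{n_{i+1}}\le\frac1{4in_i}$, each such interval contains a full interval of the next generation, so nested intervals give $x$. From $2t\le\sin\pi t\le\pi t$ on $[0,\frac12]$ we get $\frac1{2i}\le s_{n_i}(x)\le\frac\pi{2i}$. So $\sum_is_{n_i}(x)^2<\infty$ but $\sum_is_{n_i}(x)=\infty$.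

*Second*, $f$ may fail to be integrable, so it has no Fourier coefficients; and for $q\ne2$ there is no identity like (2).

Integrating over $h$ removes the first difficulty. If $\mu$ is a probability measure with $\int s_n\,d\mu\ge\delta$, then $\int s_n^2\,d\mu\ge\delta^2$ by Cauchy–Schwarz. For measures, a lower bound on first powers gives one on squares. So instead of reading coefficients off $f$, we argue by contradiction: if the set of good steps is not an $N$-set, it carries a measure $\mu$ with $\int s_n\,d\mu\ge\delta$ for all $n$ (Section 6), and such a measure forces $f\in L_q$ (Section 5). The second difficulty is handled by truncating $f$, by interpolation for $q>2$, and by a power map for $q<2$.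

## 5. A measure on the steps controls $\|f\|_q$

**Proposition A.** Let $K\subset\mathbb T$ be compact, $\delta>0$, and let $\mu$ be a Borel probability measure on $K$ with $\int s_n\,d\mu\ge\delta$ for all $n\ge1$. For each $0<q<\infty$ there is $C=C(q,\delta)$ such that $\|f\|_q\le C\,S$, with $S=\sup_{h\in K}\|\Delta_hf\|_q$, for every measurable $f$ with median $0$.

*Proof.* We may assume $S<\infty$. Steps 1–5 treat $q\ge2$, and Step 6 treats $q<2$.

**Step 1: truncate, so that all norms are finite.** In Step 4 we must subtract a multiple of a norm from both sides of an inequality, and this is legitimate only if the norm is finite. Let $f_M=\max(\min(f,M),-M)$ with $M>0$. It is bounded. It has median $0$, because $\{f_M\ge0\}=\{f\ge0\}$ and $\{f_M\le0\}=\{f\le0\}$. Truncation is $1$-Lipschitz, so $|\Delta_hf_M|\le|\Delta_hf|$.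

**Step 2: symmetrize and average, to get a multiplier that is small off the constants.** Let $\tilde\mu(B)=\mu(-B)$ and $\nu=\frac12(\mu+\tilde\mu)$. Since $\Delta_{-h}f(x)=-\Delta_hf(x-h)$, we have $\|\Delta_{-h}f\|_q=\|\Delta_hf\|_q$, so $\|\Delta_hf_M\|_q\le S$ for $\nu$-a.e. $h$. Define, on complex functions,
$$T\psi(x)=\tfrac12\psi(x)+\tfrac12\int\psi(x+h)\,d\nu(h),\qquad\Pi\psi=\int_{\mathbb T}\psi .$$
By Minkowski's integral inequality, $T$ is a contraction on every $L_q$ with $1\le q\le\infty$. It multiplies the $n$th Fourier coefficient by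
$$m(n)=\tfrac12+\tfrac12\int e(nh)\,d\nu(h)=\tfrac12+\tfrac12\int\cos(2\pi nh)\,d\mu(h)=1-\int\sin^2(\pi nh)\,d\mu(h).$$
By Cauchy–Schwarz $\int s_n^2\,d\mu\ge\left(\int s_n\,d\mu\right)^2\ge\delta^2$ for $n\ge1$, and $m$ is even. Hence
$$0\le m(n)\le1-\delta^2\qquad(n\ne0).$$
The summand $\frac12\psi$ in $T$ was put there to make $m(n)\ge0$; without it the symbol could be near $-1$.

**Step 3: interpolate a power of $T$, to get a contraction factor $\frac12$ on $L_q$.** The operator $T^r(I-\Pi)$ kills the constant term and multiplies the $n$th coefficient by $m(n)^r$ for $n\ne0$. So its norm on complex $L_2$ is at most $(1-\delta^2)^r$. On $L_\infty$ its norm is at most $\|I-\Pi\|\le2$. Recall the Riesz–Thorin theorem in this case: an operator with norm at most $M_2$ on $L_2$ and at most $M_\infty$ on $L_\infty$ has norm at most $M_2^{2/q}M_\infty^{1-2/q}$ on $L_q$, $2\le q\le\infty$. Hence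
$$\|T^r(I-\Pi)\|_{L_q\to L_q}\le2^{1-2/q}(1-\delta^2)^{2r/q}.$$
For $r=1$ this can exceed $1$; for $q=4$, $\delta=\frac12$ it is $\sqrt2\cdot\sqrt{3/4}>1$. But it tends to $0$ as $r\to\infty$. Fix $r=r(q,\delta)\ge1$ making it at most $\frac12$.

**Step 4: bound $f_M$ minus its mean.** Let $\phi=f_M-\Pi f_M$, a bounded function with $\Pi\phi=0$. Then $\phi-T\phi=-\frac12\int\Delta_h\phi\,d\nu(h)$ and $\Delta_h\phi=\Delta_hf_M$, so Minkowski's inequality gives
$$\|\phi-T\phi\|_q\le\tfrac12\int\|\Delta_hf_M\|_q\,d\nu(h)\le\tfrac S2 .$$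
As $T$ is a contraction on $L_q$,
$$\|\phi-T^r\phi\|_q\le\sum_{i=0}^{r-1}\|T^i(\phi-T\phi)\|_q\le\tfrac{rS}2 .$$
Also $\|T^r\phi\|_q=\|T^r(I-\Pi)\phi\|_q\le\frac12\|\phi\|_q$. So $\|\phi\|_q\le\frac{rS}2+\frac12\|\phi\|_q$, and since $\|\phi\|_q<\infty$, we get $\|\phi\|_q\le rS$.

**Step 5: use the median to bound the mean, then let $M\to\infty$.** Let $c=\Pi f_M$, so $\phi=f_M-c$. If $c\ge0$, then $|\phi|\ge c$ on $\{f_M\le0\}$; if $c<0$, then $|\phi|\ge|c|$ on $\{f_M\ge0\}$. Both sets have measure at least $\frac12$, so $\|\phi\|_q^q\ge\frac12|c|^q$, that is, $|c|\le2^{1/q}\|\phi\|_q$. Thus $\|f_M\|_q\le(1+2^{1/q})rS\le3rS$. The bound does not depend on $M$, and $|f_M|\uparrow|f|$, so monotone convergence gives $\|f\|_q\le3rS$.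

**Step 6: reduce $0<q<2$ to $q=2$ by a power map.** Let $F=\operatorname{sgn}(f)|f|^{q/2}$, which has median $0$. For $0<\alpha\le1$ and real $a,b$,
$$\bigl|\operatorname{sgn}(a)|a|^\alpha-\operatorname{sgn}(b)|b|^\alpha\bigr|\le2|a-b|^\alpha. \tag{3}$$
If $a,b$ do not have opposite signs, the left side is $\bigl||a|^\alpha-|b|^\alpha\bigr|\le\bigl||a|-|b|\bigr|^\alpha=|a-b|^\alpha$. If they do, it is $|a|^\alpha+|b|^\alpha\le2\max(|a|,|b|)^\alpha\le2|a-b|^\alpha$. With $\alpha=\frac q2$, (3) gives $\|\Delta_hF\|_2^2\le4\|\Delta_hf\|_q^q\le4S^q$ for $h\in K$. The case $q=2$ applied to $F$ gives $\|f\|_q^q=\|F\|_2^2\le4\,C(2,\delta)^2S^q$. $\square$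

## 6. Duality: a good measure, or an $N$-set

**Lemma 3.** Let $K\subset\mathbb T$ be nonempty and compact, $J$ a nonempty set of positive integers, $\varepsilon>0$. If there is no probability measure $\mu$ on $K$ with $\int s_n\,d\mu\ge\varepsilon$ for all $n\in J$, then some finite convex combination of the functions $s_n$, $n\in J$, is $<\varepsilon$ everywhere on $K$.

*Proof.* Suppose no such convex combination exists. In $C(K)$ let $A$ be the convex hull of $\{s_n|_K:n\in J\}$ and $U=\{u\in C(K):u<\varepsilon\text{ on }K\}$. Then $U$ is convex and open ($K$ is compact), and $A\cap U=\emptyset$. By the Hahn–Banach separation theorem and the Riesz representation theorem there are a nonzero signed measure $\sigma$ on $K$ and $\alpha\in\mathbb R$ with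
$$\int u\,d\sigma<\alpha\le\int a\,d\sigma\qquad(u\in U,\ a\in A).$$
If $u\in U$, $w\in C(K)$, $w\ge0$, $t\ge0$, then $u-tw\in U$, so $\int u\,d\sigma-t\int w\,d\sigma<\alpha$ for all $t\ge0$. Hence $\int w\,d\sigma\ge0$. So $\sigma\ge0$, and since $\sigma\ne0$ we may scale it (and $\alpha$) so that $\sigma$ is a probability measure. The constants below $\varepsilon$ lie in $U$, so $\alpha\ge\varepsilon$. Thus $\int s_n\,d\sigma\ge\varepsilon$ for all $n\in J$, contrary to hypothesis. $\square$

**Proposition B.** Let $\emptyset\ne K_1\subset K_2\subset\cdots$ be compact subsets of $\mathbb T$ and $G=\bigcup_kK_k$. Either $G$ is an $N$-set, or for some $k$ there is a probability measure $\mu$ on $K_k$ with $\int s_n\,d\mu\ge2^{-k}$ for all $n\ge1$.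

*Proof.* Suppose there is no such $k,\mu$.

**Step 1: one small convex combination for each $k$.** Lemma 3 with $K=K_k$, $J=\{1,2,\dots\}$, $\varepsilon=2^{-k}$ gives a finitely supported convex combination $g_k=\sum_nc_{k,n}s_n$ with $g_k<2^{-k}$ on $K_k$.

**Step 2: add them up, to produce the coefficients of an $N$-set.** Let $b_n=\sum_kc_{k,n}\in[0,\infty]$. Let $x\in K_j$. For $k<j$ we have $g_k(x)\le1$. For $k\ge j$ we have $x\in K_k$, so $g_k(x)<2^{-k}$. By Tonelli, with $\infty\cdot0=0$,
$$\sum_nb_ns_n(x)=\sum_kg_k(x)\le(j-1)+\sum_{k\ge j}2^{-k}<\infty. \tag{4}$$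
If all $b_n<\infty$, then $\sum_nb_n=\sum_k\sum_nc_{k,n}=\sum_k1=\infty$, and $G$ is an $N$-set. If $b_n=\infty$ for some $n$, then (4) forces $s_n=0$ on $G$, hence $s_{ln}=0$ on $G$ for all $l$ by (1). Taking $a_{ln}=1$ for $l\ge1$ and the other $a_i=0$ shows that $G\in\mathfrak N$. $\square$

## 7. Steps with $\Delta_hf\in L_q$ form an $N$-set

**Proof of Theorem 1(a).** Let $f\in L_0\setminus L_q$, $E_k=\{h:\|\Delta_hf\|_q\le k\}$, and $G=\bigcup_kE_k=\{h:\Delta_hf\in L_q\}$. Then $0\in E_1\subset E_2\subset\cdots$, and each $E_k$ is closed by Lemma 2, hence compact.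

Suppose $G\notin\mathfrak N$. By Proposition B there are $k$ and a probability measure $\mu$ on $E_k$ with $\int s_n\,d\mu\ge2^{-k}$ for all $n$. Let $m$ be a median of $f$. Then $f-m$ has median $0$ and the same differences as $f$. Proposition A with $K=E_k$, $\delta=2^{-k}$, $S\le k$ gives $\|f-m\|_q\le C(q,2^{-k})\,k<\infty$. Hence $f\in L_q$, a contradiction. $\square$

## 8. Random cosine sums cut at height $s$

For part (b) let $a_n\ge0$, $\sum a_n=\infty$, $\sum a_ns_n<\infty$ on $H$. Replacing $a_n$ by $\min(a_n,1)$ keeps both properties: if infinitely many $a_n$ exceed $1$ the new sum contains infinitely many $1$s, and otherwise only finitely many terms change. So assume $a_n\le1$, and put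
$$E_k=\Big\{x:\sum_na_ns_n(x)\le k\Big\},\qquad A_N=\sum_{n\le N}a_n\to\infty .$$
The $E_k$ increase and $H\subset\bigcup_kE_k$.

**The series one would write down, and its failure.** For $q=2$, formula (2) suggests $f=\sum\sqrt{a_n}\cos(2\pi(nx+\omega_n))$: since $\sin^2\le|\sin|$, its differences with $h\in H$ formally lie in $L_2$. But $\sum a_n=\infty$, so we must make sense of $f$. Following the case of $\mathbb Q/\mathbb Z$, look at normalized partial sums. Take $N$ with $A_N>0$, put $c_n=a_n/A_N$ for $n\le N$ (so $\sum c_n=1$ and $c_n\le1/A_N$), and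
$$F_\omega(x)=\sum_{n\le N}\sqrt{2c_n}\,\cos\bigl(2\pi(nx+\omega_n)\bigr).$$
By Parseval $\|F_\omega\|_2^2=\sum c_n=1$ for every $\omega$. For $h\in E_k$,
$$\|\Delta_hF_\omega\|_2^2=\sum_{n\le N}c_n|e(nh)-1|^2=4\sum_{n\le N}c_n\sin^2(\pi nh)\le4\sum_{n\le N}c_ns_n(h)\le\frac{4k}{A_N}. \tag{5}$$
So $F_\omega$ has norm $1$ and is nearly invariant under $E_k$. What is missing is small support: the gluing of Section 3 needs $\sum_jj^p\int g_j^p<\infty$ for $p<q$. Let the $\omega_n$ be independent and uniform on $\mathbb T$. As shown in Step 1 below, $F_\omega(x)$ converges in distribution to a standard normal $Z$. Its second moment is $1$, so for $0<p<2$ the variables $|F_\omega(0)|^p$ are uniformly integrable and $\mathbb E\int|F_\omega|^p=\mathbb E|F_\omega(0)|^p\to\mathbb E|Z|^p>0$. So for suitable $\omega$, $jF_\omega$ has $L_p$ norm at least a fixed multiple of $j$: it is as large in $L_p$ as in $L_2$. The plain partial sums cannot be glued.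

**The way out.** The Gaussian limit that causes the trouble also removes it. Keep only the part of $F_\omega$ above a height $s$. The set $\{F_\omega>s\}$ has measure at most $s^{-2}$. The part kept, $\min(1,(F_\omega-s)_+)$, has $L_2$ norm bounded below by a constant depending only on $s$, because its distribution is close to that of $\min(1,(Z-s)_+)$. Cutting is $1$-Lipschitz, so (5) survives. With $s$ fixed first and $N\to\infty$ afterwards, renormalizing costs a fixed factor while the differences tend to $0$.

The random phases are what guarantees the lower bound. Suppose $a_n=1$ for all $n$ and $\omega=0$. Then for $0<|x|\le\frac12$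
$$|F_0(x)|=\sqrt{\tfrac2N}\,\Bigl|\sum_{n\le N}\cos2\pi nx\Bigr|=\sqrt{\tfrac2N}\cdot\tfrac12\Bigl|\tfrac{\sin((2N+1)\pi x)}{\sin\pi x}-1\Bigr|\le\sqrt{\tfrac2N}\,\frac1{|\sin\pi x|}\le\sqrt{\tfrac2N}\,\frac1{2|x|},$$
so $|\{|F_0|>s\}|\le\frac1s\sqrt{2/N}\to0$, and the cut function, which is at most $1$, has $L_2$ norm tending to $0$.

**Lemma 4 (building blocks).** For all $k\ge1$, $s>0$, $\varepsilon>0$ there is a bounded $g\ge0$ with $\|g\|_q=1$, $|\{g\ne0\}|\le s^{-2}$, and $\|\Delta_hg\|_q^q\le\varepsilon$ for all $h\in E_k$.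

*Proof.* **Step 1: find phases for which the cut keeps a fixed amount of $L_2$ mass.** Let $\Phi(y)=\min(1,(y-s)_+)$, which is $1$-Lipschitz, and $\kappa=\mathbb E\,\Phi(Z)^2>0$, which depends only on $s$. For fixed $x$ the variables $nx+\omega_n$ are again independent and uniform, so $F_\omega(x)$ has the same law as $F_\omega(0)=\sum_{n\le N}\sqrt{2c_n}\cos(2\pi\omega_n)$. This is a sum of independent centered variables with variances $c_n$, of total variance $1$, each bounded by $\sqrt{2/A_N}\to0$. The Lindeberg condition holds: for fixed $\eta>0$ and $N$ large no summand ever exceeds $\eta$ in absolute value. By the Lindeberg central limit theorem $F_\omega(0)\to Z$ in distribution as $N\to\infty$. Since $\Phi^2$ is bounded and continuous, Fubini gives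
$$\mathbb E_\omega\int_{\mathbb T}\Phi(F_\omega(x))^2\,dx=\mathbb E\,\Phi(F_\omega(0))^2\to\kappa .$$
Hence for all large $N$ there is an $\omega$ with $\|\Phi(F_\omega)\|_2^2\ge\frac\kappa2$. Fix it.

**Step 2: normalize, and pass from $L_2$ to $L_q$.** Put $v=\Phi(F_\omega)$, $w=v/\|v\|_2$, $g=w^{2/q}$. Then $g\ge0$ is bounded and $\|g\|_q^q=\|w\|_2^2=1$. By Chebyshev $|\{g\ne0\}|=|\{F_\omega>s\}|\le s^{-2}\|F_\omega\|_2^2=s^{-2}$. By (5) and the Lipschitz property of $\Phi$, for $h\in E_k$,
$$\|\Delta_hw\|_2\le\frac{\|\Delta_hF_\omega\|_2}{\|v\|_2}\le\tau:=\sqrt{\frac{8k}{\kappa A_N}} .$$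

**Step 3: bound the differences of $g$.** Write $w_h(x)=w(x+h)$ and let $h\in E_k$.

If $q\ge2$, then $|a^{2/q}-b^{2/q}|\le|a-b|^{2/q}$ for $a,b\ge0$. Raising to the power $q$ and integrating, $\|\Delta_hg\|_q^q\le\|\Delta_hw\|_2^2\le\tau^2$.

If $q<2$, let $\beta=\frac2q>1$. By the mean value theorem $|a^\beta-b^\beta|\le\beta|a-b|(a+b)^{\beta-1}$ for $a,b\ge0$, and $(\beta-1)q=2-q$. Hölder's inequality with exponents $\frac2q$ and $\frac2{2-q}$ gives
$$\|\Delta_hg\|_q^q\le\beta^q\int|\Delta_hw|^q(w_h+w)^{2-q}\le\beta^q\|\Delta_hw\|_2^q\,\|w_h+w\|_2^{2-q}\le\beta^q\tau^q2^{2-q},$$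
because $\|w_h+w\|_2\le2$.

With $k$ and $s$ fixed, $\kappa$ is fixed and $\tau\to0$ as $N\to\infty$. So a large $N$ gives $\|\Delta_hg\|_q^q\le\varepsilon$ for all $h\in E_k$. $\square$

## 9. Gluing the blocks: Theorem 1(b) and the conjecture

**Proof of Theorem 1(b).** Let $g_j$ be the block of Lemma 4 for $k=j$, $s=\sigma_j\ge2^j$ and $\varepsilon=2^{-j}$. If no $\varphi$ is prescribed, take $\sigma_j=2^j$; otherwise $\sigma_j$ is specified in Step 4. Let
$$f=\sup_jj\,g_j .$$
Since $\sum_j|\{g_j\ne0\}|\le\sum_j4^{-j}<\infty$, almost every $x$ has only finitely many $g_j(x)\ne0$. On the exceptional null set put $f=0$. Off it, the supremum is attained.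

**Step 1: $f\notin L_q$.** For every $j$, $f\ge jg_j$ a.e. and $\|jg_j\|_q=j$.

**Step 2: $f\in L_p$ for $0<p<q$.** By Hölder, $\int g_j^p\le\|g_j\|_q^p\,|\{g_j\ne0\}|^{1-p/q}\le4^{-j(1-p/q)}$. So $\int f^p\le\sum_jj^p4^{-j(1-p/q)}<\infty$.

**Step 3: $\Delta_hf\in L_q$ for $h\in H$.** Say $h\in E_k$. For a.e. $x$ neither $x$ nor $x+h$ is exceptional, and then $|\Delta_hf(x)|\le\sup_jj|\Delta_hg_j(x)|$. Hence
$$\int|\Delta_hf|^q\le\sum_jj^q\|\Delta_hg_j\|_q^q .$$
The finitely many terms with $j<k$ are finite because $g_j$ is bounded. For $j\ge k$ we have $h\in E_k\subset E_j$, so the term is at most $j^q2^{-j}$. The sum converges.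

**Step 4: $f\in L_\varphi$ when $\varphi(t)=o(t^q)$ is prescribed.** Pick $t_j$ with $\varphi(t)\le2^{-j}j^{-q}t^q$ for $t\ge t_j$, and then $\sigma_j\ge2^j$ with $\varphi(t_j)\sigma_j^{-2}\le2^{-j}$. Where $jg_j\ge t_j$ we have $\varphi(jg_j)\le2^{-j}j^{-q}(jg_j)^q$. Where $0<jg_j<t_j$, a set of measure at most $\sigma_j^{-2}$, we have $\varphi(jg_j)\le\varphi(t_j)$. Elsewhere $\varphi(jg_j)=\varphi(0)=0$. Since the supremum defining $f$ is attained a.e., $\varphi(f)\le\sum_j\varphi(jg_j)$ a.e., and
$$\int\varphi(f)\le\sum_j\bigl(2^{-j}j^{-q}\|jg_j\|_q^q+\varphi(t_j)\sigma_j^{-2}\bigr)\le\sum_j2\cdot2^{-j}<\infty .\qquad\square$$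

**The classes $\mathfrak H(\mathcal F,L_q)$.** Let $\bigcap_{p<q}L_p\subset\mathcal F\subset L_0$, or $L_q\cup L_\varphi\subset\mathcal F\subset L_0$ with $\varphi(t)=o(t^q)$. In both cases $\mathcal F\supset L_q$, so $\mathfrak H(\mathcal F,L_q)$ is defined. If $H\in\mathfrak H(\mathcal F,L_q)$ with witness $f\in\mathcal F\setminus L_q\subset L_0\setminus L_q$, then $H\subset\{h:\Delta_hf\in L_q\}$, an $N$-set by (a), so $H\in\mathfrak N$. If $H\in\mathfrak N$, the function of (b), taken in $L_\varphi$ in the second case, belongs to $\mathcal F\setminus L_q$ and witnesses $H\in\mathfrak H(\mathcal F,L_q)$. So $\mathfrak H(\mathcal F,L_q)=\mathfrak N$. For $0<p<q<\infty$ the choice $\mathcal F=L_p$ is allowed, since $\bigcap_{p'<q}L_{p'}\subset L_p\subset L_0$. Hence $\mathfrak H(L_p,L_q)=\mathfrak N$, and the conjecture is proved. $\blacksquare$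

## 10. Compact sets: an inequality equivalent to not being an $N$-set

**Proof of Theorem 2.** Let $H$ be nonempty and compact.

**Step 1: if $H\notin\mathfrak N$, the inequality holds.** Proposition B with $K_k=H$ for all $k$ gives a probability measure $\mu$ on $H$ and $\delta=2^{-k}>0$ with $\int s_n\,d\mu\ge\delta$ for all $n$. Proposition A with $K=H$ is the inequality.

Conversely, let $H\in\mathfrak N$, with coefficients $a_n\le1$ as in Section 8. Lemma 4 makes differences small on $E_k$, but $H$ is only covered by the union of the $E_k$, so we first replace the coefficients by better ones.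

**Step 2: no measure on $H$ is good for large $n$.** Let $\mu$ be a probability measure on $H$ and $M\ge1$. The averages
$$\Big(\sum_{M<n\le N}a_n\Big)^{-1}\sum_{M<n\le N}a_ns_n$$
are bounded by $1$ and tend to $0$ pointwise on $H$ as $N\to\infty$, since the sum on the right stays bounded at each point while $\sum_{M<n\le N}a_n\to\infty$. By dominated convergence their $\mu$-integrals tend to $0$. Each such integral is at least $\inf_{n>M}\int s_n\,d\mu$, so this infimum is $0$.

**Step 3: coefficients that are summable uniformly on $H$.** By Step 2 and Lemma 3 with $J=\{n:n>M\}$, for every $\varepsilon>0$ and $M$ there is a finite convex combination of the $s_n$, $n>M$, that is $<\varepsilon$ on $H$. Choose successively such combinations $\sum_nc_n^{(i)}s_n<2^{-i}$ on $H$, $i\ge1$, taking $M$ each time beyond the indices already used, so that the supports are disjoint. Put $b_n=\sum_ic_n^{(i)}$. Each $n$ occurs in at most one combination, so $b_n\le1$. Moreover $\sum_nb_n=\sum_i1=\infty$, and $\sum_nb_ns_n\le\sum_i2^{-i}=1$ on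 $H$.

**Step 4: the inequality fails.** Apply Lemma 4 with $b_n$ in place of $a_n$; its proof used only $0\le a_n\le1$ and $\sum a_n=\infty$. Now $H\subset E_1$. Taking $k=1$, $s=2$, we get for every $\varepsilon>0$ a function $g\ge0$ with $\|g\|_q=1$, $|\{g\ne0\}|\le\frac14$ and $\sup_{h\in H}\|\Delta_hg\|_q^q\le\varepsilon$. Since $g\ge0$ and $|\{g=0\}|\ge\frac34$, $g$ has median $0$. Letting $\varepsilon\to0$, no finite $C$ works. $\square$

## 11. $q=\infty$: proper $\sigma$-compact subgroups

Recall Steinhaus' theorem: if $|A|>0$, then $A-A$ contains a neighborhood of $0$. So a measurable subgroup of positive measure contains a neighborhood of $0$, hence is $\mathbb T$. Therefore *a proper measurable subgroup of $\mathbb T$ is null*. Throughout this section $\bigcap_{p<\infty}L_p\subset\mathcal F\subset L_0$.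

### 11.1. $\mathfrak H(\mathcal F,L_\infty)\subset\mathfrak S$

Let $f\in L_0\setminus L_\infty$. It is enough to show that $G=\{h:\Delta_hf\in L_\infty\}$ is a proper $\sigma$-compact subgroup. The sets $E_k=\{h:\|\Delta_hf\|_\infty\le k\}$ are closed by Lemma 2, and $G=\bigcup_kE_k$ is $\sigma$-compact. From $\Delta_{h+h'}f(x)=\Delta_hf(x+h')+\Delta_{h'}f(x)$ and $\|\Delta_{-h}f\|_\infty=\|\Delta_hf\|_\infty$ we get $E_k\pm E_l\subset E_{k+l}$, so $G$ is a subgroup.

Suppose $G=\mathbb T$. By Baire some $E_k$ contains an interval, so $E_{2k}\supset E_k-E_k$ contains some $(-r,r)$. For some fixed $M$ every point of $\mathbb T$ is a sum of $M$ points of $(-r,r)$, so $E_{2kM}=\mathbb T$. By Fubini $|f(y)-f(x)|\le2kM$ for a.e. $(x,y)$. Fixing a suitable $x$ shows that $f\in L_\infty$, a contradiction. So $G$ is proper.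

### 11.2. $\mathfrak S\subset\mathfrak H(\mathcal F,L_\infty)$

Let $H\subset G$ with $G$ a proper $\sigma$-compact subgroup; it is null. Write $G=\bigcup_kK_k$ with $K_k$ compact, increasing, symmetric and containing $0$ (from compact $C_i$ with union $G$, put $K_k=\{0\}\cup\bigcup_{i\le k}(C_i\cup-C_i)$).

**Step 1: a block that changes slowly along $K_j$.** Fix $j\ge1$ and $m=4^j$. Let $B_0=\{0\}$ and $B_{i+1}=B_i+K_j$. These sets are compact, increasing (as $0\in K_j$), and contained in $G$, hence null. Let $U_i=B_i+(-r,r)$. As $r\downarrow0$ the sets $B_m+(-r,r)$ decrease to the closed null set $B_m$, so we can choose $r>0$ with $|U_m|\le2^{-j^2}$. Note that $U_i+K_j=U_{i+1}$. Let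
$$i(x)=\min\{i\le m:x\in U_i\},\quad i(x)=\infty\text{ if }x\notin U_m,\qquad g_j(x)=1-\frac{\min(i(x),m)}m .$$
Then $0\le g_j\le1$, $g_j=1$ on the nonempty open set $U_0$, and $|\{g_j\ne0\}|\le|U_m|\le2^{-j^2}$. Let $h\in K_j$. If $x\in U_i$ with $i<m$, then $x+h\in U_{i+1}$. Conversely, if $x+h\in U_i$ with $i<m$, then $x=(x+h)-h\in U_{i+1}$, since $K_j=-K_j$. So $\min(i(\cdot),m)$ changes by at most $1$ between $x$ and $x+h$, and
$$|\Delta_hg_j|\le\tfrac1m=4^{-j}\qquad(h\in K_j).$$

**Step 2: glue.** Let $f=\sup_j2^jg_j$. It is finite a.e. by Borel–Cantelli, as $\sum_j2^{-j^2}<\infty$; put $f=0$ on the null set of points where infinitely many $g_j$ are nonzero. For every $j$, $f\ge2^j$ a.e. on a nonempty open set, so $f\notin L_\infty$. For $p<\infty$, $\int f^p\le\sum_j2^{jp}2^{-j^2}<\infty$, so $f\in\bigcap_{p<\infty}L_p\subset\mathcal F$. If $h\in K_k$, then a.e. $|\Delta_hf|\le\sup_j2^j|\Delta_hg_j|$. For $j<k$ the term is at most $2^j\le2^k$. For $j\ge k$ we have $h\in K_j$ and the term is at most $2^j4^{-j}\le1$. So $|\Delta_hf|\le2^k$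 a.e. Thus $\Delta_hf\in L_\infty$ for all $h\in G\supset H$, and $H\in\mathfrak H(\mathcal F,L_\infty)$.

### 11.3. $\mathfrak N\subsetneq\mathfrak S$

The inclusion follows from Lemma 1, as noted in Section 1. For strictness we construct a compact $E\in\mathfrak S\setminus\mathfrak N$. It must be small enough to generate a null group, yet carry a probability measure $\mu$ with $|\hat\mu(n)|\le\frac12$ for all $n\ge1$, where $\hat\mu(n)=\int e(-nx)\,d\mu(x)$. We build $\mu$ as an infinite convolution of measures on few points, the $j$th factor taking care of one block of frequencies.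

**Step 1: parameters.** Put $N_0=0$, $\eta_1=1$, and
$$\eta_{j+1}=\frac2{N_j},\qquad R_j=\lceil64\log(4N_j)\rceil+1,\qquad Q_j=R_1\cdots R_j .$$
Choose integers $N_1\ge4$ and $N_j\ge2N_{j-1}$ $(j\ge2)$ inductively so large that
$$Q_j^{2j}\le\sqrt{N_j}. \tag{6}$$
This is possible: when $N_j$ is chosen, $Q_{j-1}$ is fixed (with $Q_0=1$) and $R_j=O(\log N_j)$, so the left side of (6) is $O((\log N_j)^{2j})$ for this fixed $j$. Note that $\eta_{j+1}\le\frac12\eta_j$ for all $j$: for $j=1$ because $N_1\ge4$, and for $j\ge2$ because $N_j\ge2N_{j-1}$.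

**Step 2: few points that imitate an interval up to frequency $N_j$.** Let $\lambda_\eta$ be the uniform law on $[0,\eta]$. Take $R_j$ independent points of law $\lambda_{\eta_j}$, with empirical measure $\tau_j$. For each $n$, the real and imaginary parts of $\hat\tau_j(n)$ are averages of $R_j$ independent variables in $[-1,1]$. Hoeffding's inequality says that such an average deviates from its mean by at least $t$ with probability at most $2e^{-R_jt^2/2}$. If $|\hat\tau_j(n)-\hat\lambda_{\eta_j}(n)|\ge\frac14$, then one of the two parts deviates by at least $t=\frac1{4\sqrt2}$, for which $\frac{t^2}2=\frac1{64}$. Hence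
$$P\Bigl(\max_{1\le n\le N_j}|\hat\tau_j(n)-\hat\lambda_{\eta_j}(n)|\ge\tfrac14\Bigr)\le4N_je^{-R_j/64}<1,$$
the last step because $R_j>64\log(4N_j)$. Fix a realization with maximum $<\frac14$. Its $\tau_j$ lives on a set $F_j\subset[0,\eta_j]$ with at most $R_j$ points.

**Step 3: decay on the block $N_{j-1}<n\le N_j$.** We have $|\hat\lambda_\eta(n)|=\frac{|\sin\pi n\eta|}{\pi n\eta}$. For $j=1$, $\eta_1=1$ and this is $0$. For $j\ge2$ and $n>N_{j-1}$ it is at most $\frac1{\pi n\eta_j}\le\frac1{2\pi}<\frac14$, since $n\eta_j>N_{j-1}\cdot\frac2{N_{j-1}}=2$. So $|\hat\tau_j(n)|\le\frac14+\frac14=\frac12$ for $N_{j-1}<n\le N_j$.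

**Step 4: the set and the measure.** Let $E\subset\mathbb T$ be the set of all sums $\sum_jx_j$ mod $1$ with $x_j\in F_j$. Since $0\le x_j\le\eta_j$ and $\sum\eta_j<\infty$, the sum converges uniformly, so it is a continuous function on the compact space $\prod_jF_j$, and $E$ is compact. Let $\mu$ be the law of $\sum\xi_j$ with $\xi_j$ independent of law $\tau_j$. Then $\mu(E)=1$ and $|\hat\mu(n)|=\prod_j|\hat\tau_j(n)|$. Every $n\ge1$ lies in one block $N_{j-1}<n\le N_j$, and all the other factors are at most $1$. So $|\hat\mu(n)|\le\frac12$ for all $n\ge1$.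

**Step 5: $E\in\mathfrak S$.** For integers $a,b\ge0$ let $aE-bE$ be the set of all sums of $a$ elements of $E$ minus sums of $b$ elements of $E$ (an empty sum is $0$, so $0E=\{0\}$). Each $aE-bE$ is compact. The set
$$\Gamma=\bigcup_{a,b\ge0}(aE-bE)$$
is $\sigma$-compact and contains $E=1E-0E$. It is a subgroup, since $(aE-bE)+(cE-dE)=(a+c)E-(b+d)E$ and $-(aE-bE)=bE-aE$. It remains to see that it is proper. There are at most $Q_j$ choices of $(x_1,\dots,x_j)$, and the remaining sum lies in $[0,\sum_{i>j}\eta_i]$, where $\sum_{i>j}\eta_i\le2\eta_{j+1}=\frac4{N_j}$. So $E$ is covered by $Q_j$ closed intervals of length $\frac4{N_j}$, and $aE-bE$ by $Q_j^{a+b}$ intervals of length $\frac{4(a+b)}{N_j}$. For $2j\ge a+b$, (6) gives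
$$|aE-bE|\le Q_j^{2j}\,\frac{4(a+b)}{N_j}\le4(a+b)N_j^{-1/2}\longrightarrow0\qquad(j\to\infty).$$
So $\Gamma$ is a countable union of null sets, hence null, hence proper.

**Step 6: $E\notin\mathfrak N$.** Suppose $\sum a_n=\infty$ and $\sum a_ns_n<\infty$ on $E$. The sets $\{x\in E:\sum a_ns_n(x)\le k\}$ increase to $E$ and $\mu(E)=1$, so for some $k$ the set $E'=\{x\in E:\sum a_ns_n(x)\le k\}$ has $\mu(E')\ge\frac78$. For $n\ge1$,
$$\int\sin^2(\pi nx)\,d\mu=\tfrac12\bigl(1-\operatorname{Re}\hat\mu(n)\bigr)\ge\tfrac14,\qquad\text{so}\qquad\int_{E'}s_n\,d\mu\ge\int_{E'}\sin^2(\pi nx)\,d\mu\ge\tfrac14-\tfrac18=\tfrac18 .$$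
Integrating $\sum a_ns_n\le k$ over $E'$ gives $k\ge\frac18\sum a_n=\infty$, a contradiction.

Thus $E\in\mathfrak S\setminus\mathfrak N$, and with 11.1 and 11.2, $\mathfrak H(\mathcal F,L_\infty)=\mathfrak S\supsetneq\mathfrak N$. This proves Theorem 3. $\blacksquare$
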